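# Broadcasting $k$ messages by routing in a radio network: how close to $k\log^2 n$?

Throughout, $\log=\log_2$ and $H_N=\sum_{j=1}^N 1/j$.

## 1. The guess $k\log^2 n$ in the radio model

There are networks with $n$ nodes and tiny diameter in which getting one message from a source to everybody takes on the order of $\log^2 n$ rounds. If the source has $k$ messages, and nodes can only store and forward them, the natural guess is that $k$ messages can cost $k$ times as much: on bad networks, $k\log^2 n$ rounds up to a constant. We first make the guess precise, then test it.

**Definition (radio network).** A network is a connected undirected graph $G=(V,E)$ with $n$ nodes and a source $s\in V$. Time runs in synchronous rounds. In each round every node either transmits one packet or listens. A listening node receives a packet if and only if exactly one of its neighbors transmits in that round; otherwise it receives nothing, and it cannot tell silence from a collision. The topology is known, so an algorithm may be any centralized schedule made for $G$.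

**Definition (routing, $T^R_k$).** Initially $s$ holds $k$ messages, and every node must end up with all of them. In a routing-based algorithm messages are atomic tokens: a transmitting node sends exactly one message that it already holds (it is the source, or it received the message in an earlier round). $T^R_k(G,s)$ is the minimum number of rounds of a routing-based $k$-message broadcast on $(G,s)$.

Algorithms that may transmit coded combinations of messages are called network coding algorithms; we study routing only. The *throughput* is $\lim_{k\to\infty}k/T_k(G,s)$. The following facts are quoted with the problem: some routing algorithm achieves throughput $\Theta(1/\log n)$ on every $n$-node network when the number of messages is large, and $\Theta(1/\log n)$ is the tight worst-case throughput, for both routing and network coding. So for huge $k$ the cost per message is only $\log n$. The problem, from http://groups.csail.mit.edu/tds/papers/Ghaffari/Radio-Throughput.pdf, concerns small $k$: "we suspect that if $k$ is at most (poly-)logarithmic in $n$, then there might be an $\Omega(k \log^2 n)$ round lower bound for routing based $k$-message broadcast algorithms." Any algorithm needs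 at least as many rounds as the eccentricity of $s$ (the largest distance from $s$), so to exclude that trivial contribution we restrict the diameter. The guess becomes:

**Statement G (the guess).** For every constant $c\ge1$ there exist $\alpha>0$ and $n_0$, depending only on $c$, such that for every $n\ge n_0$ and every integer $1\le k\le\log^c n$ there is an $n$-node network $G$ of diameter at most $\log n$ with a source $s$ and $T^R_k(G,s)\ge\alpha k\log^2 n$. Here $G$ may depend on $n$ and $k$.

## 2. Stars, paths, one message, and a few relays

**Star.** If $s$ is adjacent to all other nodes, it sends the messages one after another: $k$ rounds. There is nothing to gain or lose.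

**Path.** Let the nodes be $0,1,\dots,D$ with $s=0$. Number the rounds from $0$ and let node $j<D$ send message $q\in\{0,\dots,k-1\}$ in round $j+3q$. Node $j+1$ hears it, since its other neighbor $j+2$ transmits only in rounds $\equiv j+2\pmod 3$, and node $j$ got message $q$ one round before it must send it. The total is $D+3k-3$ rounds. The rule "layer $j$ transmits only in rounds $\equiv j \pmod 3$" will return.

**One message.** Here the guess is right. Alon, Bar-Noy, Linial and Peleg (*A lower bound for radio broadcast*, JCSS 43 (1991)) show that there are radius-2 $n$-vertex networks in which every single-message schedule needs $\Omega(\log^2 n)$ rounds.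

**Two relays.** Suppose relays $u_1,u_2$ already hold all messages, and there are three receivers: $x_1$ adjacent to $u_1$ only, $x_2$ adjacent to $u_2$ only, and $x_{12}$ adjacent to both. One message needs 2 rounds: in a single round both relays would have to transmit (for $x_1$ and $x_2$), and then $x_{12}$ hears a collision. So two messages sent one at a time need 4 rounds. But 3 rounds suffice for messages $m,m'$ sent together:

1. $u_1$ sends $m$, and $u_2$ is silent;
2. $u_2$ sends $m'$, and $u_1$ is silent;
3. $u_1$ sends $m'$ and $u_2$ sends $m$.

Indeed $x_1$ hears $m$ and then $m'$; $x_2$ hears $m'$ and then $m$; and $x_{12}$ hears $m$ and $m'$ in rounds 1 and 2 and a collision in round 3. (Two rounds do not suffice: $x_1$ and $x_2$ would force both relays to transmit in both rounds, and $x_{12}$ would hear nothing.)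

**$N$ relays.** Now take relays $u_1,\dots,u_N$ and one receiver $x_X$ for each nonempty $X\subseteq[N]$, adjacent to the $u_i$ with $i\in X$. One message needs exactly $N$ rounds. It suffices to let the relays transmit one at a time. Conversely, let $T_t$ be the set of indices that transmit in round $t$. The receiver with $X=[N]$ gives a round $t_1$ with $T_{t_1}=\{i_1\}$. The receiver with $X=[N]\setminus\{i_1\}$ gives a round $t_2$ with $T_{t_2}\cap X=\{i_2\}$; and so on, removing one index each time. For $i<j$ the set $T_{t_i}$ misses everything that remains after the $i$-th removal, so $t_j\ne t_i$, and we have found $N$ distinct rounds. We shall see in Section 5 that $N!$ messages can be sent together in $N!\,H_N$ rounds: $H_N\approx\ln N$ rounds per message instead of $N$.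

So the guess, which is right for one message, is at least suspicious for many.

## 3. Random sweeps and their constant failure rate

What would a sensible person do with one message? Take a set $L$ of nodes that hold it, and receivers each with between $1$ and $n$ neighbors in $L$. A *sweep* consists of rounds $i=0,1,\dots,\lceil\log n\rceil$; in round $i$ each node of $L$ transmits independently with probability $2^{-i}$.

A receiver with $d$ neighbors in $L$ has a good round: choose $i$ with $2^{i-1}<d\le 2^i$ and $q=2^{-i}$. Then $dq\in(\frac12,1]$, and exactly one neighbor transmits with probability $dq(1-q)^{d-1}\ge\frac12(1-\frac1d)^{d-1}\ge\frac1{2e}$ (for $d=1$ this probability is $1$). Since $(1-\frac1{2e})^4<\frac12$, after $4\lceil\log n\rceil$ sweeps a given receiver is missed with probability below $1/n$. Thus $O(\log^2 n)$ rounds suffice for one message, and $O(k\log^2 n)$ for $k$ messages, one at a time. The guess says that this cannot be improved.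

To improve it, we would like a sweep to fail less often. But an independent sweep fails with constant probability, for this reason.

**Sum bound.** For every integer $\tau\ge1$ and every finite set $\mathcal I$ of integers $i\ge1$,
$$\sum_{i\in\mathcal I}\tau2^{-i}(1-2^{-i})^{\tau-1}\le 8.\tag{1}$$

*Proof.* Put $y_i=\tau2^{-i}$. Then $(1-2^{-i})^{\tau-1}\le e^{2^{-i}}e^{-y_i}\le e^{1/2}e^{-y_i}\le2e^{-y_i}$, so the sum is at most $2\sum_i y_ie^{-y_i}$. The $y_i$ are distinct members of a geometric progression of ratio $\frac12$. Those with $y_i\le1$ add up to at most $2$. For those with $y_i>1$ we use $y^2e^{-y}\le 4/e^2<1$, so $y_ie^{-y_i}\le 1/y_i$; these reciprocals are below $1$ and form part of a geometric progression, so they add up to at most $2$. In total, at most $2(2+2)=8$. $\square$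

Let $d\ge2$. Round $0$ is useless (all $d$ neighbors transmit). In round $i\ge1$ the success probability $s_i=d2^{-i}(1-2^{-i})^{d-1}$ is at most $\max_q dq(1-q)^{d-1}=(1-\frac1d)^{d-1}\le\frac12$. For $0\le x\le\frac12$ we have $1-x\ge4^{-x}$ (a convex function lies below its chord, and both sides agree at $0$ and $\frac12$). The rounds are independent, so the sweep fails with probability $\prod(1-s_i)\ge4^{-\sum s_i}\ge4^{-8}=2^{-16}$. Hence to push the failure below $1/n$ one needs more than $\frac1{16}\log n$ sweeps of about $\log n$ rounds each.

The number of times that a receiver hears the message in a sweep has bounded mean, but it fluctuates: sometimes the message is heard twice, and with constant probability never. With many messages at hand, we shall arrange the rounds so that each message is heard at most once, and almost always exactly once.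

## 4. Theorems A and B

**Theorem A (upper bound).** There is an absolute constant $k_0$ such that for every connected $n$-node $G$, every source $s$ of eccentricity $D$, and every $k$ with $K:=\min(k,n)\ge k_0$,
$$T^R_k(G,s)\le 3600\Big(1+\frac{D}{\log n}\Big)\frac{k\log^2 n}{\log\log K}.$$

**Corollary (disproof).** Statement G fails for every $c\ge1$ (already for $k=\lfloor\log n\rfloor$).

**Theorem B (how far it is false).** For all sufficiently large $n$ and all $1\le k\le n^{1/100}$ there is an $n$-node network of diameter $\le4$ with
$$T^R_k(G,s)\ \ge\ 2^{-20}\,\frac{k\log^2 n}{\log(k\log n)} .$$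

**Corollary C (classification).** Let $1\le k(n)\le\log^{c}n$. There is $\alpha>0$ such that for all large $n$ some $n$-node network of diameter $\le\log n$ has $T^R_{k(n)}\ge\alpha k(n)\log^2n$ if and only if $k(n)$ is bounded.

Sections 5–8 prove Theorem A, Section 9 the two corollaries, Sections 10–12 Theorem B.

**Parameters for Theorem A.** Let $N$ be the largest integer with $(N!)^2\le K$, and let $b=N!$. Take $k_0=((2^{12})!)^2$, so $N\ge2^{12}$. Put
$$\varepsilon=2N^{-1/4}\le\tfrac14,\qquad I=\lceil 2\log n/\log N\rceil,\qquad \Lambda=\lfloor \log n/\log b\rfloor .$$
Messages will be sent in batches of $b$. Since $b^2\le K\le n$, we have $\log n/\log b\ge2$, so $\Lambda\ge\frac{\log n}{\log b}-1\ge\frac{\log n}{2\log b}$; also $b^\Lambda\le n$, and $N\le n$.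

## 5. A schedule indexed by permutations

**Step 1: the basic schedule.** The purpose is to send $N!$ messages through a collision-prone layer at a cost of $H_N$ rounds per message. Identify a batch of $b=N!$ labels with the permutations $\pi$ of $[N]$. Each label denotes a message; to fill an incomplete batch, several labels may denote the same message. Let $P$ be a set of participants that hold all messages of the batch, let $L\subseteq P$, and let $\chi:L\to[N]$ be a coloring.

For nonempty $S\subseteq[N]$ with $|S|=j$ and $x\in S$, let
$$M_{S,x}=\{\pi:\ \{\pi(1),\dots,\pi(j)\}=S,\ \pi(j)=x\},\qquad |M_{S,x}|=(j-1)!\,(N-j)!.$$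
The size does not depend on $x\in S$. For every $S$ and every $\tau\le(j-1)!(N-j)!$ there is one round, in which each $u\in L$ with $\chi(u)\in S$ transmits the $\tau$-th label of $M_{S,\chi(u)}$; all other participants are silent. The number of rounds is
$$\sum_{j=1}^N\binom Nj(j-1)!(N-j)!=N!\sum_{j=1}^N\frac1j=bH_N.$$

For $N=2$ write a permutation as the word $\pi(1)\pi(2)$. For $S=\{1\}$ color 1 sends the label $12$; for $S=\{2\}$ color 2 sends $21$; for $S=\{1,2\}$ color 1 sends $21$ and color 2 sends $12$. These are the three rounds of Section 2. For $N=3$ there are $6+3+2=11=6(1+\frac12+\frac13)$ rounds, and $\pi=231$ is sent by color 2 when $S=\{2\}$, by color 3 when $S=\{2,3\}$, and by color 1 when $S=\{1,2,3\}$. A node with one neighbor of color 1 and one of color 3 hears $231$ in the second of these rounds, because color 1 is then silent.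

**Observation 1.** Let $v$ be a listening node, all of whose transmitting neighbors are in $L$. Let $\pi$ be a label and $J$ the least $j$ such that $v$ has a neighbor in $L$ of color $\pi(j)$. If $J$ exists and $v$ has exactly one neighbor $u\in L$ of color $\pi(J)$, then $v$ receives label $\pi$.

*Proof.* Let $S=\{\pi(1),\dots,\pi(J)\}$ and consider the round for $S$ in which color $\pi(J)$ sends $\pi$ (note $\pi\in M_{S,\pi(J)}$). The transmitting neighbors of $v$ are its neighbors in $L$ with colors in $S$. There are none of colors $\pi(1),\dots,\pi(J-1)$, and only $u$ has color $\pi(J)$. So $v$ hears $u$, which sends $\pi$. $\square$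

Each label gives its own order in which the colors are scanned, and one round of the schedule serves, for a given $S$, a different label for each color $x\in S$. For the relay network of Section 2, color $u_i$ by $i$: every receiver has neighbors of distinct colors, so Observation 1 delivers all $N!$ labels in $N!\,H_N$ rounds, as announced. Note also that $v$ hears $\pi$ at most once: it hears $\pi$ from color $\pi(j)$ only if it has exactly one neighbor with a color in $\{\pi(1),\dots,\pi(j)\}$ and that neighbor has color $\pi(j)$, which forces $j=J$.

## 6. Epochs: failure $2N^{-1/4}$ at $8\log n$ rounds per message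

**Step 2: an epoch.** The basic schedule, with random colors, is good for a node with at least one and far fewer than $N$ neighbors in $L$. To serve all degrees we thin out $L$, as a sweep does, but by factors of $\sqrt N$ instead of $2$. An epoch runs the basic schedule for $i=0,1,\dots,I$. In run $i$ each participant is in $L_i$ independently with probability $q_i=N^{-i/2}$, and gets an independent uniform color in $[N]$.

Since $N\le n$, we have $I+1\le2\frac{\log n}{\log N}+2\le\frac{4\log n}{\log N}$, and $H_N\le1+\ln N\le2\log N$. So an epoch has length at most
$$(I+1)\,bH_N\le\frac{4\log n}{\log N}\cdot b\cdot2\log N=8b\log n.\tag{2}$$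
Per message this is $8\log n$ rounds, the order of one sweep. But it fails much more rarely:

**Lemma 1.** Let $v$ listen during the epoch, with all its transmitting neighbors among the participants, and let $v$ have $d\ge1$ participating neighbors. Then each fixed label is not received by $v$ in the epoch with probability at most $\varepsilon$.

*Proof.* Fix the label $\pi$. First suppose that $v$ has exactly $x\ge1$ neighbors in $L_i$. Their ranks $\pi^{-1}(\text{color})$ are independent and uniform in $[N]$. By Observation 1, run $i$ can fail only if the minimum rank is attained at least twice. We claim that this has probability at most $x/N$. For $x=1$ it is impossible, and for $x>N$ the bound is trivial. For $2\le x\le N$, sum over the value $j$ of the minimum and over the pair that attains it; the other $x-2$ ranks are at least $j$: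
$$\sum_{j=1}^N\binom x2N^{-2}\Big(\frac{N-j+1}N\Big)^{x-2}\le\frac{x(x-1)}{2N^2}\Big(1+\frac N{x-1}\Big)=\frac{x(x-1)}{2N^2}+\frac x{2N}\le\frac xN .$$
Here we bounded $\sum_{m=1}^N(m/N)^{x-2}\le1+\int_0^N(y/N)^{x-2}\,dy=1+\frac N{x-1}$, and used $x-1\le N$ at the end.

If $d\le N^{3/4}$, look at run $0$: $q_0=1$ and $x=d$, so it fails with probability at most $d/N\le N^{-1/4}\le\varepsilon$.

If $d>N^{3/4}$, let $i$ be the first index with $dq_i\le N^{3/4}$. Then $i\ge1$ and $dq_{i-1}>N^{3/4}$, so $dq_i>N^{1/4}>1$. In particular $N^{i/2}<d\le n$, hence $i<2\log n/\log N\le I$, and run $i$ belongs to the epoch. Let $X\sim\mathrm{Bin}(d,q_i)$ be the number of neighbors of $v$ in $L_i$. Run $i$ fails with probability at most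
$$P(X=0)+\frac{E[X]}N\le e^{-dq_i}+\frac{N^{3/4}}N\le e^{-N^{1/4}}+N^{-1/4}\le2N^{-1/4}=\varepsilon,$$
as $e^{-y}\le1/y$ for $y>0$. $\square$

Compare with Section 3: about $\log n/\log N$ epochs instead of $\log n$ sweeps should now bring the failure below $1/n$. For a network with one layer of receivers that is already the saving of a factor $\log N$. The next step handles many layers.

## 7. Windows: exponential moments along a path

Let $V_0=\{s\},V_1,\dots,V_D$ be the layers of nodes at distance $0,1,\dots,D$ from $s$ (the BFS layers). Neighbors of a node of $V_{j+1}$ lie in $V_j\cup V_{j+1}\cup V_{j+2}$.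

**Step 3: separating the layers.** As on the path, layer $V_j$ transmits only in rounds $\equiv j\pmod3$. In rounds $\equiv j$ a node $v\in V_{j+1}$ listens, and all its transmitting neighbors are in $V_j$. For bookkeeping, we *credit* a node of $V_{j+1}$ only with messages that it receives in rounds $\equiv j$; other receptions are ignored and never used. The source is credited with everything.

**Step 4: blocks of layers.** We could push a batch one layer at a time, each time waiting until every node of the layer has it. Then a batch needs $D$ stages to cross the network, each long enough for a whole batch; filling the pipeline costs as much as sending about $bD$ messages. For $D=\log n$ and $k$ much smaller than $\log n$, this dominates. The waiting is wasteful: most nodes get the batch early, and only the union bound over all nodes forces us to wait. So we let a batch cross $\Lambda$ layers at once and take the union bound only once.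

Group the transmitting layers $V_0,\dots,V_{D-1}$ into blocks $V_a,\dots,V_{a+\Lambda-1}$ with $a=0,\Lambda,2\Lambda,\dots$ (the last may be shorter). Put $z=\varepsilon^{-1/2}\ge2$. A *window* for a (batch, block) pair consists of
$$E=\lceil2\log n/\log z\rceil$$
epochs, each stretched by a factor $3$. In each epoch, each layer of the block runs, in its residue class, the epoch schedule, with participants the nodes of that layer credited with the whole batch at the start of the epoch, and with fresh independent randomness. Only messages held at the start of an epoch are transmitted, so this is a routing schedule.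

**Lemma 2.** If all of $V_a$ are credited with the batch at the start of the window, then with positive probability all nodes of $V_{a+1},\dots,V_{a+\Lambda}$ (those that exist) are credited with it at the end.

*Proof.* Imagine the epochs $1,2,3,\dots$ continuing forever. Let $v\in V_{a+j}$ with $1\le j\le\Lambda$, and take a path $u_0\in V_a$, $u_1\in V_{a+1},\dots,u_j=v$ in $G$. Let $\sigma_0=0$, let $\sigma_i\ge\sigma_{i-1}$ be the first epoch index $\ge\sigma_{i-1}$ after which $u_i$ has the batch, and $Y_i=\sigma_i-\sigma_{i-1}$. Let $\mathcal F_e$ be the information in the random choices of the first $e$ epochs.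

*The tail of $Y_i$.* In every epoch after $\sigma_{i-1}$ the node $u_{i-1}$ participates. The participants of its layer in an epoch are determined by the earlier epochs, so Lemma 1 applies conditionally on the past, with $d\ge1$: a label missing at $u_i$ stays missing through one more epoch with conditional probability at most $\varepsilon$. After $f$ epochs a given label is still missing with probability at most $\varepsilon^f$, and there are $b$ labels. Hence
$$P(Y_i>f\mid\mathcal F_{\sigma_{i-1}})\le\min(1,b\varepsilon^f).$$

*The exponential moment of $Y_i$.* Let $f_0=\lceil\log b/\log(1/\varepsilon)\rceil$, so $b\varepsilon^{f_0}\le1$. We use the bound $1$ for $f<f_0$, where the sum telescopes, and $b\varepsilon^f$ for $f\ge f_0$, with $z^f\varepsilon^f=\varepsilon^{f/2}$ and $\varepsilon^{1/2}\le\frac12$: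
$$E[z^{Y_i}\mid\mathcal F_{\sigma_{i-1}}]=1+\sum_{f\ge0}(z^{f+1}-z^f)P(Y_i>f\mid\mathcal F_{\sigma_{i-1}})\le z^{f_0}+zb\sum_{f\ge f_0}\varepsilon^{f/2}\le z^{f_0}+2zb\varepsilon^{f_0/2}.$$
Now $b\varepsilon^{f_0/2}=b\varepsilon^{f_0}\cdot\varepsilon^{-f_0/2}\le z^{f_0}$, so this is at most $(1+2z)z^{f_0}\le z^{f_0+3}$, since $z^3\ge4z\ge1+2z$ for $z\ge2$. Next, $f_0\le\frac{\log b}{\log(1/\varepsilon)}+1$ and $\log z=\frac12\log(1/\varepsilon)$ give $z^{f_0}\le b^{1/2}z$. So
$$E[z^{Y_i}\mid\mathcal F_{\sigma_{i-1}}]\le b^{1/2}z^4=b^{1/2}\varepsilon^{-2}=\tfrac14b^{1/2}N^{1/2}\le b,$$
because $N\le N!=b$.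

*Conclusion.* Conditioning successively, $E[z^{\sigma_j}]\le b^j\le b^\Lambda\le n$. By Markov's inequality and $z^E\ge n^2$,
$$P(\sigma_j>E)=P(\sigma_j\ge E+1)\le n\,z^{-E-1}<\frac1n .$$
There are fewer than $n$ nodes $v$ to consider, so by the union bound, with positive probability all of them have the batch after $E$ epochs. $\square$

The choice of $\Lambda$ is now visible: each hop costs a factor $b$ in the exponential moment, and $b^\Lambda\le n$ is what the union bound can afford at no extra order of time.

## 8. Pipelining and the constants of Theorem A

**Step 5: the deterministic schedule.** We run different batches in different blocks at the same time. There are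
$$\beta=\lceil k/b\rceil\le\frac kb+1\ \text{ batches and }\ \mathsf B=\lceil D/\Lambda\rceil\le\frac{2D\log b}{\log n}+1\ \text{ blocks}.$$
In window $w=0,1,2,\dots$, block $g=0,1,\dots$ processes batch $w-g$, if it exists. Each layer transmits for only one batch per window, and by the mod-3 rule a node of $V_{j+1}$ hears, in rounds $\equiv j$, only $V_j$; so blocks do not interfere. By the crediting rule, what happens to batch $w-g$ in the layers fed by block $g$ depends only on the credits at the start of the window and the random bits of this (batch, block) pair. So, window after window, Lemma 2 lets us fix the bits of each pair so that its conclusion holds. By induction on $w$, each batch has reached the whole entry layer of a block when the block must process it: block $0$ starts at the source, and block $g+1$ processes a batch in the window after block $g$ has done so. At the end every node has every batch.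

**Step 6: counting rounds.** At most $\beta+\mathsf B$ windows are used, each of $E$ epochs of at most $3\cdot8b\log n$ rounds, by (2). So
$$T^R_k\le(\beta+\mathsf B)\cdot3E\cdot8b\log n=24\,E\log n\cdot b(\beta+\mathsf B).$$
Since $b\le b^2\le k$ and $b\log b\le b^2\le k$,
$$b(\beta+\mathsf B)\le k+2b+\frac{2D\,b\log b}{\log n}\le3k\Big(1+\frac D{\log n}\Big).$$
Next, $\log N\ge12$ gives $\log(1/\varepsilon)=\frac14\log N-1\ge\frac16\log N$. As $\log z=\frac12\log(1/\varepsilon)$ and $N\le n$,
$$E\le\frac{4\log n}{\log(1/\varepsilon)}+1\le\frac{24\log n}{\log N}+\frac{\log n}{\log N}=\frac{25\log n}{\log N}.$$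
Multiplying, $24\cdot25\cdot3=1800$ and
$$T^R_k\le1800\Big(1+\frac D{\log n}\Big)\frac{k\log^2n}{\log N}.$$

**Step 7: from $N$ to $K$.** By the maximality of $N$, $K<((N+1)!)^2$. As $(N+1)!$ is a product of $N$ factors of size at most $N+1$,
$$\log K<2\log((N+1)!)\le2N\log(N+1)\le N^2,$$
using $2\log(N+1)\le N$ for $N\ge2^{12}$. Hence $\log N>\frac12\log\log K$, and $1800$ becomes $3600$. This proves Theorem A. $\blacksquare$

## 9. The disproof, and bounded versus unbounded $k$

*Proof of the Corollary (disproof).* Suppose Statement G held for some $c\ge1$ with constants $\alpha,n_0$. Take $k=\lfloor\log^cn\rfloor$. For all large $n$ we have $k_0\le k\le n$, so $K=k$, and there would be $G$ of diameter at most $\log n$ with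
$$\alpha k\log^2n\le T^R_k(G,s)\le\frac{7200\,k\log^2n}{\log\log k},$$
since $D\le\log n$. Then $\log\log k\le7200/\alpha$, which is false for large $n$. The choice $k=\lfloor\log n\rfloor$, allowed for every $c\ge1$, gives the same contradiction. $\square$

*Proof of Corollary C.* Let $k(n)$ be unbounded, and suppose that some $\alpha>0$ works for all large $n$. Along a subsequence with $k(n)\to\infty$ we have $k_0\le k(n)\le n$ eventually, and Theorem A gives $\alpha\le7200/\log\log k(n)\to0$, a contradiction.

Let $k(n)\le M$ for all $n$. First, $T^R_k\ge T^R_1$: take a $k$-message schedule, fix one message, and silence all transmissions of other messages. If a node received the fixed message in some round, it was listening and had a unique transmitting neighbor, which sent that message; this neighbor still transmits and is still the only one. So every reception of the fixed message survives, every sender still holds it in time, and we have a one-message schedule with the same number of rounds. Now the theorem of Alon, Bar-Noy, Linial and Peleg gives radius-2 networks, so of diameter at most $4\le\log n$, with $T^R_1\ge\gamma\log^2n$ for a constant $\gamma>0$, and $T^R_{k(n)}\ge\gamma\log^2n\ge\frac\gamma Mk(n)\log^2n$.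 $\square$

## 10. Expected hits do not control the failure probability

We turn to Theorem B. The network will have a source, a set $L$ of relays all adjacent to the source, and receivers adjacent only to relays. Fix what the relays do: in round $t$ a set $T_t\subseteq L$ transmits, and $A_t\subseteq T_t$ is the part that transmits a particular message $m$. A receiver with neighborhood $y\subseteq L$ can get $m$ in round $t$ only in the following situation.

**Definition (hit).** For $A_t\subseteq T_t\subseteq L$, a set $y\subseteq L$ is *hit at $t$* if $y\cap T_t=\{u\}$ with $u\in A_t$.

The plan is to choose receivers with random neighborhoods of many different densities. By (1), a single round can serve well only boundedly many densities out of $\Theta(\log n)$, so by averaging, some message and some density have few expected hits: with $r$ rounds, $h=O(r/(k\log n))$. If the probability of no hit were at least $e^{-O(h+1)}$, then $r=\delta k\log^2n$ with small $\delta$ would leave each receiver of that density unserved with probability at least $n^{-\text{small}}$; with nearly $n$ such receivers and a union bound over schedules, this would prove the original guess. We already know that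 this cannot be right. Here is an explicit reason.

**Example 1.** Split $L$ into $N$ classes of $M$ elements each. For $t=1,\dots,N$ let $A_t$ be class $t$ and $T_t$ the union of classes $1,\dots,t$. Let $v\subseteq L$ contain each element with probability $p=N^{-3/4}/M$. A set is hit at $t$ exactly when class $t$ is the first class it meets and it meets it in one element. So $v$ is hit at most once, and $h\le1$. But $v$ is unhit only if it is empty or some class contains two of its elements, so
$$P(v\text{ unhit})\le(1-p)^{MN}+N\cdot\binom M2p^2\le e^{-N^{1/4}}+\tfrac12N^{-1/2},$$
which tends to $0$ as $N$ grows. No positive lower bound in terms of $h$ alone is possible: it has to involve the number $r$ of rounds. (This is the scan that the basic schedule of Section 5 performs for each label.)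

How can one still bound $P(\text{unhit})$ from below? In the example, if $v$ is hit at $t$ through $u$, add one more element $w$ of class $t$: then $u$ and $w$ collide, and the new set is unhit. There are $M-1$ candidates $w$, and $pM=N^{-3/4}$ is a power of the number of rounds, so this change costs only a factor polynomial in $r$. In general, we add to $v$ a twin for each element through which it is hit. We need that twins exist in sufficient number, that adding them creates no new hits, and that not too many $v$ lead to the same result.

## 11. The twin lemma

**Key Lemma.** Let $L$ be a finite set, $A_t\subseteq T_t\subseteq L$ for $t=1,\dots,r$, $r\ge4$, $0<p\le\frac12$, and let $v\subseteq L$ contain each element independently with probability $p$. Let $h$ be the expected number of rounds at which $v$ is hit, and $Q=\lfloor4h\rfloor$. If $p\le\frac12r^{-3Q}$, then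
$$P(v\text{ is hit at no round})\ \ge\ \tfrac14\big(2(Q+1)r^4\big)^{-Q}.$$

**Step 1: signatures.** We make precise when $w$ is a twin of $u$. For $y\subseteq L$ and $w\in L$ let
$$\mathrm{sig}(w|y)=\{t:\ w\in A_t,\ y\cap T_t=\emptyset\}.$$
For $u\in v$ put $H_u=\mathrm{sig}(u|v\setminus u)$. This is exactly the set of rounds at which $v$ is hit with $v\cap T_t=\{u\}$. So the $H_u$ are disjoint, and $\sum_{u\in v}|H_u|$ is the number of hits. Let $U(v)=\{u\in v:H_u\ne\emptyset\}$, and let $C_u=\{w\in L:\mathrm{sig}(w|v\setminus u)=H_u\}$, which contains $u$. In Example 1, if $v$ is hit at $t$ through $u$, then $v\setminus u$ lies in later classes, $H_u=\{t\}$, and $C_u$ is class $t$.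

Call $v$ *good* if

- (i) $\sum_{u\in v}|H_u|\le Q$, and
- (ii) $p|C_u|\ge r^{-3|H_u|}$ for all $u\in U(v)$.

**Step 2: $P(v\text{ good})\ge\frac12$.** By Markov's inequality, (i) fails with probability at most $h/(Q+1)<\frac14$, since $Q+1>4h$.

For (ii) the point is that an element with few twins is unlikely to be chosen. For $y\subseteq L$ and $\sigma\subseteq\{1,\dots,r\}$ let $n_\sigma(y)=|\{w\in L:\mathrm{sig}(w|y)=\sigma\}|$. Let $\mathrm{bad}(u,y)$ mean that $\sigma=\mathrm{sig}(u|y)$ is nonempty and $p\,n_\sigma(y)<r^{-3|\sigma|}$. Then (ii) fails if and only if $\mathrm{bad}(u,v\setminus u)$ holds for some $u\in v$. The set $v\setminus u$ is independent of the event $u\in v$, so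
$$P(u\in v,\ \mathrm{bad}(u,v\setminus u))=p\,P(\mathrm{bad}(u,v\setminus u))=\frac p{1-p}\,P(u\notin v,\ \mathrm{bad}(u,v)).$$
Sum over $u$, using $\frac p{1-p}\le2p$ and dropping $u\notin v$. The elements $u$ with $\mathrm{bad}(u,v)$, grouped by their signature $\sigma$, number $n_\sigma(v)$ for each $\sigma\ne\emptyset$ with $p\,n_\sigma(v)<r^{-3|\sigma|}$. Hence
$$P(\text{(ii) fails})\le2\,E\sum_{\sigma\ne\emptyset:\ p\,n_\sigma(v)<r^{-3|\sigma|}}p\,n_\sigma(v)\le2\sum_{\ell\ge1}\binom r\ell r^{-3\ell}\le2\sum_{\ell\ge1}r^{-2\ell}=\frac2{r^2-1}<\frac14,$$
as $r\ge4$. Together, $v$ is good with probability at least $\frac12$.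

**Step 3: repair.** We turn a good $v$ into an unhit set. Let $U(v)=\{u_1,\dots,u_g\}$, listed in a fixed order of $L$; by (i), $g\le Q$. Choose any $w_j\in C_{u_j}\setminus\{u_j\}$ (the $w_j$ need not be distinct) and let $v'=v\cup\{w_1,\dots,w_g\}$. Note that for $t\in H_{u_j}=\mathrm{sig}(w_j|v\setminus u_j)$ we have $w_j\in A_t\subseteq T_t$.

*No $w_j$ is in $v$.* Otherwise $w_j\in v\setminus u_j$. Take $t\in H_{u_j}$: then $w_j\in T_t$, while $(v\setminus u_j)\cap T_t=\emptyset$, a contradiction.

*$v'$ is hit at no round.* Suppose $v'\cap T_t=\{x\}$ with $x\in A_t$. If $x\in v$, then $v\cap T_t=\{x\}$, so $x=u_j$ and $t\in H_{u_j}$ for some $j$. But then $w_j\in T_t\cap v'$ and $w_j\ne u_j$, a contradiction. If $x\notin v$, then $x=w_j$ for some $j$, and $v\cap T_t=\emptyset$. So $w_j\in A_t$ and $(v\setminus u_j)\cap T_t=\emptyset$, that is, $t\in\mathrm{sig}(w_j|v\setminus u_j)=H_{u_j}$. Hence $u_j\in v\cap T_t$, a contradiction.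

**Step 4: the repaired sets have large total weight.** Write $P(y)$ for the probability that the random set equals $y$. By (i), $|H_{u_j}|\le Q$, so (ii) and $p\le\frac12r^{-3Q}$ give $|C_{u_j}|\ge r^{-3Q}/p\ge2$. Hence
$$|C_{u_j}\setminus\{u_j\}|\ge\tfrac12|C_{u_j}|\ge\frac{r^{-3|H_{u_j}|}}{2p}.$$
Adding one new element to a set multiplies its probability by $\frac p{1-p}\ge p$, and at most $g$ elements are added, so $P(v')\ge P(v)p^g$. Therefore
$$\sum_{v\text{ good}}\ \sum_{(w_1,\dots,w_g)}P(v')\ \ge\ \sum_{v\text{ good}}P(v)\prod_{j=1}^g\tfrac12r^{-3|H_{u_j}|}\ \ge\ \tfrac12\,2^{-Q}r^{-3Q},\tag{3}$$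
where the last step uses $g\le Q$, $\sum_j|H_{u_j}|\le Q$ and Step 2.

**Step 5: few pairs lead to the same $v'$.** Given $v'$, we encode a pair $(v,(w_j))$ that leads to it by $g\le Q$ and, for each $j$, a round $t_j\in H_{u_j}$ and the position of $w_j$ in $v'\cap T_{t_j}$ (recall $w_j\in T_{t_j}$). From the code and $v'$ we recover all $w_j$, and then $v=v'\setminus\{w_1,\dots,w_g\}$, because no $w_j$ is in $v$. There are at most $r$ choices for $t_j$. As $v\cap T_{t_j}=\{u_j\}$ and at most $Q$ elements were added, $|v'\cap T_{t_j}|\le Q+1$. So each $v'$ arises from at most
$$\sum_{g\le Q}(r(Q+1))^g\le2(r(Q+1))^Q$$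
pairs. All these $v'$ are unhit, so the left side of (3) is at most $2(r(Q+1))^Q\,P(v\text{ unhit})$. Hence $P(v\text{ unhit})\cdot2(r(Q+1))^Q\ge\frac12(2r^3)^{-Q}$, which is the claim. $\square$

## 12. A random network with $\Theta(\log n)$ densities

We prove Theorem B. Let $1\le k\le n^{1/100}$. "For large $n$" below always means for $n\ge n_1$ with an absolute $n_1$, uniformly in this range of $k$.

**Step 1: the network.** Let $a=\lfloor n^{1/4}\rfloor$. The source $s$ is adjacent to all of a set $L$ of $a$ nodes. The remaining $n-1-a$ nodes are split as evenly as possible into classes $R_i$ with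
$$i\in\mathcal I=\Big\{\Big\lceil\frac{\log n}{16}\Big\rceil,\dots,\Big\lfloor\frac{\log n}8\Big\rfloor\Big\}.$$
For large $n$, $|\mathcal I|\ge\frac{\log n}{16}-1\ge\frac{\log n}{32}$, and since $|\mathcal I|\le\frac{\log n}{16}+1$, $|R_i|\ge n/\log n$. Each $v\in R_i$ is joined to each $u\in L$ independently with probability $p_i=2^{-i}\in[n^{-1/8},n^{-1/16}]$. There are no other edges. The probability that some receiver has no neighbor is at most $n(1-n^{-1/8})^a\le ne^{-an^{-1/8}}\to0$. Otherwise the graph is connected, and every node is within distance $2$ of $s$, so the diameter is at most $4$.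

**Step 2: transmission patterns.** We isolate the part of an algorithm that the receivers can see. Let $\kappa=k\log n$ and
$$r=\Big\lfloor2^{-20}\,\frac{k\log^2n}{\log\kappa}\Big\rfloor.$$
For large $n$ we have $4\le r\le\kappa^2$. The upper bound is clear from $k\log^2n\le\kappa^2$ and $\log\kappa\ge1$. For the lower bound, $\log k\le k-1$ gives $\log\kappa=\log k+\log\log n\le k\log\log n$, so $\frac{k\log^2n}{\log\kappa}\ge\frac{\log^2n}{\log\log n}\to\infty$.

A routing algorithm with at most $r$ rounds (padded with empty rounds) determines, for each round $t$ and message $m$, the set $A^m_t\subseteq L$ of nodes of $L$ that transmit $m$. Let $T_t=\bigcup_mA^m_t$, a disjoint union. Receivers are adjacent only to $L$. So if the algorithm succeeds, then for every receiver $v$ and every $m$ the neighborhood $N(v)$ is hit at some $t$ with respect to $(A^m_t,T_t)_t$; we then say that the pattern *serves* $v$. Each of the $a$ nodes of $L$ in each of the $r$ rounds is silent or sends one of $k$ messages, so there are at most $(k+1)^{ar}$ patterns.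

**Step 3: some message and density have few expected hits.** Fix a pattern. Let $h_{m,i}$ be the expected number of hits for message $m$ and a random subset of $L$ of density $p_i$. In a round with $\tau=|T_t|\ge1$, the probabilities of a hit, summed over the messages $m$, give the probability that the random set meets $T_t$ in exactly one element, $\tau p_i(1-p_i)^{\tau-1}$. By (1), summing over $i\in\mathcal I$ gives at most $8$ per round (for large $n$ all $i\ge1$). Hence $\sum_{m,i}h_{m,i}\le8r$. There are at least $k\frac{\log n}{32}$ pairs, so some pair $(m,i)$ has
$$h:=h_{m,i}\le\frac{256\,r}{k\log n}\le2^{-12}\frac{\log n}{\log\kappa},\qquad Q=\lfloor4h\rfloor\le2^{-10}\frac{\log n}{\log\kappa}.$$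

**Step 4: applying the Key Lemma.** We check its hypotheses for this pair. Since $r\le\kappa^2$ and $\kappa^Q=2^{Q\log\kappa}\le n^{1/1024}$, we get $r^{3Q}\le\kappa^{6Q}\le n^{6/1024}$, so $p_i\le n^{-1/16}\le\frac12r^{-3Q}$ for large $n$. Also $p_i\le\frac12$ and $r\ge4$. Further $2\le\kappa$ and $Q+1\le\log n\le\kappa$ for large $n$, so
$$\big(2(Q+1)r^4\big)^Q\le\big(\kappa\cdot\kappa\cdot\kappa^8\big)^Q=\kappa^{10Q}\le n^{10/1024}.$$
By the Key Lemma, for $v\in R_i$ the set $N(v)$ is unhit for $m$ with probability at least $\frac14n^{-10/1024}\ge n^{-1/4}$, for large $n$. The neighborhoods of different receivers are independent, so this pattern serves all of $R_i$ with probability at most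
$$(1-n^{-1/4})^{n/\log n}\le\exp\big(-n^{3/4}/\log n\big).$$

**Step 5: union bound over patterns.** As $k\le n^{1/100}$,
$$\ln\big((k+1)^{ar}\big)=ar\ln(k+1)\le n^{1/4}\kappa^2\ln(k+1)\le n^{1/4}\,n^{1/50}\log^2n\,\ln(n^{1/100}+1)=o\big(n^{3/4}/\log n\big).$$
So for large $n$, with positive probability every receiver has a neighbor and no pattern with $r$ rounds serves all receivers. For such a graph,
$$T^R_k(G,s)\ge r+1>2^{-20}\,\frac{k\log^2n}{\log(k\log n)}.\qquad\blacksquare$$

**Consequence for polylogarithmic $k$.** Fix $c$ and let $\log n\le k\le\log^cn$. Then $\log(k\log n)\le(c+1)\log\log n$, and $\log\log k\ge\log\log\log n$. So Theorems A and B place the worst case of $T^R_k$ over networks of diameter at most $\log n$ between $\Omega_c(k\log^2n/\log\log n)$ and $O(k\log^2n/\log\log\log n)$: the suspected bound holds up to a factor $\log\log n$, but not up to a constant. The proofs given here do not determine the exact order within this gap.
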